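\title{Large derivatives at the zeros and regular growth of entire functions of exponential type}

\begin{abstract}
Let $f$ be an entire function of exponential type with simple zeros $\lambda_k$ and indicator $h_f$. We ask whether the estimate $\ln|f'(\lambda_k)|\ge h_f(\lambda_k)-o(|\lambda_k|)$ forces $f$ to have completely regular growth. The answer is no: an explicit even product whose real zeros have a slowly oscillating density satisfies the estimate and does not have regular growth. We then determine for which indicators the implication holds. It fails exactly when the indicator diagram is a nondegenerate segment, and for a segment of length $\ell$ a function satisfying the estimate has regular growth if and only if its zeros have density $\ell/\pi$. The proof studies the limits of the rescaled functions $t^{-1}\ln|f(tz)|$ by means of an energy that decreases under dilation.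
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout the paper $f$ is an entire function of exponential type, that is, $|f(z)|\le Ce^{\sigma_0|z|}$ for some constants $C,\sigma_0$, with an infinite sequence of zeros $\lambda_1,\lambda_2,\dots$, all of them simple. The \emph{indicator} of $f$ is
\[
h_f(\lambda)=\limsup_{t\to+\infty}\frac{\ln|f(t\lambda)|}{t}\quad(\lambda\ne0),\qquad h_f(0)=0 .
\]
It is a finite, positively homogeneous, convex, and hence continuous function on $\mathbb{C}$. It records the linear rate of growth of $\ln|f|$ along each ray, but as an upper limit it sees only the scales at which $f$ is largest. Regular growth asks that this rate be attained at all large scales. It cannot be attained at every point, because $\ln|f|=-\infty$ at the zeros, so a thin set has to be removed. We write $B(z,r)$ for the open disc with center $z$ and radius $r$.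

\begin{definition}\label{def:reg}
A set $\mathcal{I}\subset\mathbb{C}$ is a \emph{$C^0$-set} if it can be covered by discs $B(z_j,r_j)$ with
\begin{equation}\label{eq:C0}
\lim_{r\to\infty}\frac1r\sum_{|z_j|<r}r_j=0 .
\end{equation}
The function $f$ has \emph{regular growth} (completely regular growth in the sense of Levin--Pfluger) if there is a $C^0$-set $\mathcal{I}$ such that
\[
\lim_{\lambda\to\infty,\ \lambda\notin\mathcal{I}}\frac{\ln|f(\lambda)|-h_f(\lambda)}{|\lambda|}=0 .
\]
\end{definition}

The basic example is $f(z)=\sin\pi z$. The identity $|\sin\pi z|^2=\sin^2\pi x+\sinh^2\pi y$, $z=x+iy$, gives $\ln|\sin\pi z|=\pi|y|+O(\ln|z|)$ outside the discs $B(k,1/(1+|k|))$, $k\in\mathbb{Z}$, so $h_f=\pi|\operatorname{Im}z|$ and the growth is regular.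

At a simple zero the size of $f$ is measured by its derivative. We study the following condition: for every $\varepsilon>0$ there is $k(\varepsilon)$ such that
\begin{equation}\label{eq:der}
\ln|f'(\lambda_k)|\ge h_f(\lambda_k)-\varepsilon|\lambda_k|,\qquad k\ge k(\varepsilon).
\end{equation}
The opposite inequality $\ln|f'(\lambda)|\le h_f(\lambda)+\varepsilon|\lambda|$ holds for every $f$ and all large $\lambda$ (Remark~\ref{rem:upper}), so \eqref{eq:der} says that the derivative at the zeros is as large as the indicator allows. The sine satisfies it, since $|f'(k)|=\pi$ and $h_f(k)=0$.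

\medskip
\noindent\textbf{Question.} \emph{Does \eqref{eq:der} imply that $f$ has regular growth?}
\medskip

The question is posed in \cite{RAF}, where it is described as open and called the A.~F.~Leontiev problem. One is inclined to answer yes. Away from the zeros $\ln|f|$ is harmonic and the convex function $h_f$ is subharmonic, so the deficit $h_f-\ln|f|$ is subharmonic there. Condition \eqref{eq:der} makes the deficit small next to every zero, and the maximum principle should carry this smallness into the zero-free regions. But these regions may be unbounded, and functions of linear growth are allowed. In a sector, a function $r\omega(\theta)$ is harmonic when $\omega''+\omega=0$. A solution that vanishes at both ends of an arc shorter than $\pi$ is zero, while on the arc $(0,\pi)$ there is $\sin\theta$: the function $\operatorname{Im}z$ is positive and harmonic in the upper half-plane and vanishes on its boundary. When all zeros are real, \eqref{eq:der} cannot detect a deficit of the form $c|\operatorname{Im}z|$, and this produces a counterexample.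

\begin{theorem}\label{thm:example}
Let $q(x)=3+\sin(\ln\ln(x+e))$ for $x\ge0$, let $x_k=k\,q(k)$, and let
\[
f(z)=\prod_{k\ge1}\Bigl(1-\frac{z^2}{x_k^2}\Bigr).
\]
Then $f$ is entire of exponential type with simple zeros $\pm x_k$, its indicator is $h_f(z)=\frac\pi2|\operatorname{Im}z|$, and $\ln|f'(\pm x_k)|=o(x_k)$, so that \eqref{eq:der} holds. The function $f$ does not have regular growth.
\end{theorem}

The second result shows that the half-plane is the only obstruction. Write $h=h_f$, let $n(r)$ be the number of zeros of $f$ in $|z|\le r$, and define the \emph{indicator diagram}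
\[
K=\{a\in\mathbb{C}:\ \operatorname{Re}(az)\le h(z)\ \text{ for all } z\in\mathbb{C}\}.
\]
Since $h$ is finite, convex and positively homogeneous, $K$ is a nonempty compact convex set and $h(z)=\max_{a\in K}\operatorname{Re}(az)$. Thus $K$ is a point, a nondegenerate segment, or a set with nonempty interior. For example, $h=\sigma|\operatorname{Im}z|$ corresponds to $K=[-i\sigma,i\sigma]$. For real $y$ put $y^+=\max(y,0)$ and $y^-=\max(-y,0)$.

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(A)] If $f$ satisfies \eqref{eq:der} and $K$ is not a nondegenerate segment, then $f$ has regular growth.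
\item[(B)] If $f$ satisfies \eqref{eq:der} and $K$ is a segment of length $\ell>0$, then $f$ has regular growth if and only if $\lim_{r\to\infty}n(r)/r=\ell/\pi$. Moreover, after the substitution $f(z)\mapsto e^{-cz}f(e^{i\varphi}z)$ that makes $h=\frac\ell2|\operatorname{Im}z|$, every $L^1_{\mathrm{loc}}$-limit of the functions $z\mapsto t^{-1}\ln|f(tz)|$ along a sequence $t=t_j\to\infty$ has the form $\alpha y^++\beta y^-$, where $y=\operatorname{Im}z$, $\alpha,\beta\le\ell/2$ and $\alpha+\beta\ge0$.
\item[(C)] For every nondegenerate segment $K$ there is an $f$ with indicator diagram $K$ that satisfies \eqref{eq:der} and does not have regular growth.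
\end{itemize}
Thus \eqref{eq:der} implies regular growth for all $f$ with a given indicator if and only if $K$ is not a nondegenerate segment.
\end{theorem}

Theorem~\ref{thm:example} is proved in Section~\ref{sec:example} by direct computation. For Theorem~\ref{thm:main} we pass to the set $L$ of limits $v$ of the rescaled functions $t^{-1}\ln|f(tz)|$. Regular growth means $L=\{h\}$ (Section~\ref{sec:limit}), and \eqref{eq:der} implies that each $v\in L$ lies below $h$ and is harmonic where it does not touch $h$ (Section~\ref{sec:touch}). For homogeneous $v$ this is a problem on the circle, in which the heuristic argument above becomes a proof (Section~\ref{sec:hom}). To reduce to homogeneous $v$, we construct an energy on $L$ that strictly decreases under dilation except at homogeneous functions (Section~\ref{sec:energy}). Section~\ref{sec:proof} completes the proof.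

\section{A product with slowly oscillating density of zeros}\label{sec:example}

\subsection{The model}
For a constant $q>0$ consider
\[
g_q(z)=\prod_{k\ge1}\Bigl(1-\frac{z^2}{(kq)^2}\Bigr)=\frac{\sin(\pi z/q)}{\pi z/q}.
\]
Its indicator is $\frac\pi q|\operatorname{Im}z|$. At the zero $x=mq$,
\begin{equation}\label{eq:model}
|g_q'(x)|=\frac{(\pi/q)\,|\cos\pi m|}{\pi m}=\frac1x .
\end{equation}
So the spacing $q$ determines the growth off the real axis, while the derivative at a zero $x$ has size $1/x$ for every $q$. In Theorem~\ref{thm:example} the spacing moves between $2$ and $4$ so slowly that at scale $r$ the product $f$ resembles $g_{q(r)}$. The indicator records the smallest spacing, $2$, and at the scales where the spacing is near $4$ the function grows at half the rate of its indicator.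

\subsection{The density of the zeros}
We have $2\le q\le4$ and $|q'(x)|\le1/((x+e)\ln(x+e))$. In particular $|xq'(x)|\le1$, so $(xq(x))'\in[1,5]$, and
\[
1\le x_{k+1}-x_k\le5,\qquad 2k\le x_k\le4k .
\]
The product therefore converges locally uniformly and has simple zeros $\pm x_k$. For $A>1$ and $x>A$ we have $|q'|\le A/(x\ln(x/A))$ on $[x/A,Ax]$, and the mean value theorem gives
\begin{equation}\label{eq:slow}
|q(x')-q(x)|\le\frac{A|x'-x|}{x\ln(x/A)}\le\frac{A^2}{\ln(x/A)},\qquad \frac xA\le x'\le Ax .
\end{equation}
The weaker second bound suffices off the real axis. The first bound is needed at the zeros.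

Let $N(s)$ be the number of $k$ with $x_k\le s$, and let $\rho(s)=N(s)/s$. For $s\in[x_m,x_{m+1})$ we have $2m\le s<4(m+1)\le8m$, so $0\le\rho\le\frac12$ everywhere, and
\[
\Bigl|\rho(s)-\frac1{q(m)}\Bigr|=\Bigl|\frac ms-\frac m{x_m}\Bigr|=\frac{m(s-x_m)}{s\,x_m}\le\frac{5m}{4m^2}.
\]
Since $m\in[s/8,s/2]$, \eqref{eq:slow} gives $q(m)-q(s)\to0$. Hence $\rho(s)=1/q(s)+o(1)$. It follows that the limit points of $\rho(s)$ as $s\to\infty$ fill the interval $[\frac14,\frac12]$, and, by \eqref{eq:slow} again, that
\begin{equation}\label{eq:rhoslow}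
\rho(\sigma r)-\rho(r)\to0\quad(r\to\infty),\ \text{ uniformly for $\sigma$ in compact subsets of }(0,\infty).
\end{equation}

\subsection{Growth off the real axis}
Let $z=re^{i\theta}\notin\mathbb{R}$. We compare the zero distribution $dN(s)$ with the uniform distribution $\rho(r)\,ds$, for which the corresponding integral is explicit. We have
\[
\frac{d}{ds}\ln\Bigl|1-\frac{z^2}{s^2}\Bigr|=\frac1s\operatorname{Re}\frac{2z^2}{s^2-z^2},
\]
and $s\ln|1-z^2/s^2|\to0$ as $s\to0$ and as $s\to\infty$. For $\operatorname{Im}z>0$, integration by parts and the residue $-z/2$ at $s=z$ give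
\[
\int_0^\infty\ln\Bigl|1-\frac{z^2}{s^2}\Bigr|\,ds=\operatorname{Re}\int_{-\infty}^\infty\frac{z^2}{z^2-s^2}\,ds=\operatorname{Re}(-\pi iz)=\pi\operatorname{Im}z ,
\]
and by evenness the integral equals $\pi|\operatorname{Im}z|$ for all $z\notin\mathbb{R}$. Since $|N(s)-\rho(r)s|\le s/2$, the boundary terms vanish in the next integration by parts as well, and with $s=r\sigma$,
\begin{align*}
\ln|f(z)|-\pi\rho(r)|\operatorname{Im}z|&=\int_0^\infty\ln\Bigl|1-\frac{z^2}{s^2}\Bigr|\,d\bigl(N(s)-\rho(r)s\bigr)\\
&=-r\int_0^\infty\bigl(\rho(r\sigma)-\rho(r)\bigr)\operatorname{Re}\frac{2e^{2i\theta}}{\sigma^2-e^{2i\theta}}\,d\sigma .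
\end{align*}
Let $0<\delta<\pi/2$ and $\delta\le|\theta|\le\pi-\delta$. Then $|\sigma\mp e^{i\theta}|^2=1+\sigma^2\mp2\sigma\cos\theta\ge(1-\cos\delta)(1+\sigma^2)$, so the kernel is at most $2(1-\cos\delta)^{-1}(1+\sigma^2)^{-1}$ in modulus. By \eqref{eq:rhoslow} and dominated convergence,
\begin{equation}\label{eq:growth}
\ln|f(re^{i\theta})|=\pi\rho(r)\,r|\sin\theta|+o(r)\quad\text{uniformly for }\delta\le|\theta|\le\pi-\delta .
\end{equation}
Since $|f(z)|\le\prod(1+|z|^2/x_k^2)=f(i|z|)$, formula \eqref{eq:growth} with $\theta=\pi/2$ shows that $f$ is of exponential type. It also gives $h_f(z)=\pi(\limsup\rho)|\operatorname{Im}z|=\frac\pi2|\operatorname{Im}z|$ for $z\notin\mathbb{R}$, and by continuity of $h_f$ for all $z$. In particular $h_f(\pm x_k)=0$.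

\subsection{Failure of regular growth}
Condition \eqref{eq:C0} counts discs by their centers. We need it for all discs that reach into a given region.

\begin{lemma}\label{lem:C0}
If the discs $B(z_j,r_j)$ satisfy \eqref{eq:C0}, then the sum of the radii of those discs that meet $\{|z|\le t\}$ is $o(t)$ as $t\to\infty$.
\end{lemma}

\begin{proof}
Let $R(r)=\sum_{|z_j|<r}r_j$ and choose $r_0>0$ with $R(r)<r/4$ for $r\ge r_0$. If $|z_j|\ge r_0$, then $r_j\le R(2|z_j|)<|z_j|/2$. A disc that meets $\{|z|\le t\}$ has $|z_j|-r_j<t$, so $|z_j|<r_0$ or $|z_j|<2t$. For $t\ge r_0$ the sum in question is at most $R(2t)=o(t)$.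
\end{proof}

Choose $t_j\to\infty$ with $\rho(t_j)\to\frac14$. By \eqref{eq:rhoslow} and \eqref{eq:growth},
\[
\frac{\ln|f(iy)|-h_f(iy)}{y}=\pi\Bigl(\rho(y)-\frac12\Bigr)+o(1)\to-\frac\pi4\quad\text{uniformly for }y\in[t_j,2t_j].
\]
If $f$ had regular growth with exceptional set $\mathcal{I}$, the segment $i[t_j,2t_j]$ would lie in $\mathcal{I}$ for large $j$. By Lemma~\ref{lem:C0} the discs of the cover that meet this segment have diameters with sum $o(t_j)$, so they cannot cover a segment of length $t_j$. Hence $f$ does not have regular growth.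

\subsection{The derivative at the zeros}
Since $f$ is even, it suffices to treat $x=x_m$. We compare $f$ with the model $g_{q(m)}$, which also vanishes at $x=mq(m)$. Differentiating the two products at $x$ and using \eqref{eq:model}, we get
\[
|f'(x)|=\frac2x\prod_{k\ne m}\Bigl|1-\frac{x^2}{x_k^2}\Bigr|,\qquad \frac1x=\frac2x\prod_{k\ne m}\Bigl|1-\frac{m^2}{k^2}\Bigr| .
\]
Put $\eta_k=q(k)/q(m)\in[\frac12,2]$, so that $x/x_k=m/(k\eta_k)$. Dividing the two identities gives $\ln|f'(x)|+\ln x=\sum_{k\ne m}T_k$, where
\[
T_k=\ln\Bigl|1-\frac{x^2}{x_k^2}\Bigr|-\ln\Bigl|1-\frac{m^2}{k^2}\Bigr|=\ln\Bigl|\frac{k\eta_k-m}{k-m}\Bigr|+\ln\frac{k\eta_k+m}{k+m}-2\ln\eta_k .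
\]
Fix $A\ge4$, let $m>A$, and split the sum into three ranges.

\emph{The range $m/A\le k\le Am$.} The delicate term is the first one, whose denominator is small for the neighbors of $x_m$. The first bound in \eqref{eq:slow} contains the factor $|k-m|$ that cancels it: $|\eta_k-1|\le A|k-m|/(2m\ln(m/A))$, so
\[
\Bigl|\frac{k\eta_k-m}{k-m}-1\Bigr|=\frac{k|\eta_k-1|}{|k-m|}\le\frac{A^2}{2\ln(m/A)} .
\]
Also $|\eta_k-1|\le A^2/(2\ln(m/A))$ and $|\frac{k\eta_k+m}{k+m}-1|\le|\eta_k-1|$. So $T_k\to0$ uniformly on this range as $m\to\infty$, and the at most $Am$ terms contribute $o(m)$.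

\emph{The range $k<m/A$.} Here $k\le m/4$ and $k\eta_k\le m/2$. The first fraction lies in $[\frac12,\frac43]$ and the second in $[\frac45,\frac32]$, so $|T_k|\le\ln2+\ln\frac32+2\ln2\le4$. The contribution is at most $4m/A$ in modulus.

\emph{The range $k>Am$.} Here $x/x_k\le2m/k\le\frac12$. From $|\ln(1-u)|\le2u$ for $0\le u\le\frac12$ we get $|T_k|\le8m^2/k^2+2m^2/k^2=10m^2/k^2$. Since $\sum_{k>Am}k^{-2}\le1/(Am-1)\le2/(Am)$, the contribution is at most $20m/A$ in modulus.

Altogether $\limsup_m m^{-1}\bigl|\ln|f'(x_m)|+\ln x_m\bigr|\le24/A$ for every $A\ge4$. Hence $\ln|f'(x_m)|=o(m)=o(x_m)$. As $h_f(\pm x_m)=0$, condition \eqref{eq:der} holds, and Theorem~\ref{thm:example} is proved.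

\section{The limit set}\label{sec:limit}

\subsection{Normalizations; proof of part (C)}\label{sub:norm}
Let $g(z)=e^{-cz}f(bz)$ with $b\ne0$. Then $h_g(z)=h_f(bz)-\operatorname{Re}(cz)$, and the indicator diagrams are related by $K_g=bK_f-c$. We have $\ln|g(z)|-h_g(z)=\ln|f(bz)|-h_f(bz)$, and at a zero $\lambda_k/b$ of $g$,
\[
\ln|g'(\lambda_k/b)|-h_g(\lambda_k/b)=\ln|b|+\ln|f'(\lambda_k)|-h_f(\lambda_k).
\]
Multiplication by $1/b$ preserves $C^0$-sets. So $f$ and $g$ satisfy \eqref{eq:der} together and have regular growth together. The function of Theorem~\ref{thm:example} has diagram $[-i\pi/2,i\pi/2]$, and the map $a\mapsto ba-c$ with $b=(a_2-a_1)/(i\pi)$, $c=-(a_1+a_2)/2$ takes it to a given segment $[a_1,a_2]$. This proves part (C) of Theorem~\ref{thm:main}.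

If $f(0)=0$, we replace $f$ by $f(z)/z$, and then we divide by the value at $0$. These operations change $\ln|f(\lambda)|$ and $\ln|f'(\lambda_k)|$ by $O(\ln|\lambda|)$ for large $\lambda$, change $n(r)$ by at most $1$, and change $t^{-1}\ln|f(tz)|$ by a term that tends to $0$ in $L^1_{\mathrm{loc}}$. They affect neither the hypotheses nor the conclusions of Theorem~\ref{thm:main}. From now on $f(0)=1$, and the zeros are ordered by increasing modulus.

\subsection{Facts from potential theory}
A subharmonic function $u\not\equiv-\infty$ on $\mathbb{C}$ is locally integrable, and its means over the discs $B(z,\delta)$ are at least $u(z)$ and tend to $u(z)$ as $\delta\to0$. Its \emph{Riesz measure} $\mu_u=\frac1{2\pi}\Delta u$ is a positive measure, and $\mu_{\ln|f|}=\sum_k\delta_{\lambda_k}$. For a finite measure $\nu$ with compact support let $p_\nu(z)=\int\ln|z-\zeta|\,d\nu(\zeta)$. If $\nu=\mu_u$ on an open set $\Omega$, then $u=p_\nu+H$ at every point of $\Omega$ with $H$ harmonic. If subharmonic functions $u_j$ converge to $v$ in $L^1_{\mathrm{loc}}$, then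 $\mu_{u_j}\to\mu_v$ weakly, that is, against continuous functions with compact support. We also use the following theorem \cite[Theorem~4.1.9]{Hor}. Let $u_j$ be subharmonic on $\mathbb{C}$ and locally uniformly bounded above.
\begin{itemize}
\item[(H1)] Unless $u_j\to-\infty$ uniformly on every compact set, a subsequence converges in $L^1_{\mathrm{loc}}$ to a subharmonic function.
\item[(H2)] If $u_j\to v$ in $L^1_{\mathrm{loc}}$ with $v$ subharmonic, then $\limsup_j\sup_E(u_j-g)\le\sup_E(v-g)$ for every compact $E$ and every continuous $g$. In particular $\limsup_ju_j(z)\le v(z)$ for every $z$.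
\end{itemize}

\subsection{Rescaling}
For $t\ge1$ put
\[
u_t(z)=\frac1t\ln|f(tz)|,\qquad \mu_t=\mu_{u_t}=\frac1t\sum_k\delta_{\lambda_k/t}.
\]
These functions are subharmonic, $u_t(z)\le\ln C+\sigma_0|z|$ (note that $C\ge|f(0)|=1$), and $u_t(0)=0$. By (H1) the family $\{u_t\}_{t\ge1}$ has compact closure $X$ in the space $L^1_{\mathrm{loc}}(\mathbb{C})$, which we metrize by $d(u,v)=\sum_{j\ge1}2^{-j}\min(1,\|u-v\|_{L^1(B(0,j))})$. The \emph{limit set} $L\subset X$ consists of all subharmonic $v$ with $u_{t_j}\to v$ for some $t_j\to\infty$. It is nonempty, closed by a diagonal argument, and hence compact. Every sequence $t_j\to\infty$ has a subsequence along which $u_{t_j}$ converges to an element of $L$, so $d(u_t,L)\to0$ as $t\to\infty$.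

The dilations
\[
A_\tau v(z)=e^{-\tau}v(e^\tau z),\qquad\tau\in\mathbb{R},
\]
form a group of linear maps with $\|A_\tau v\|_{L^1(B(0,R))}=e^{-3\tau}\|v\|_{L^1(B(0,e^\tau R))}$, so each $A_\tau$ is continuous. Since $A_\tau u_t=u_{e^\tau t}$, the set $L$ is invariant under all $A_\tau$. We call $v$ \emph{homogeneous} if $A_\tau v=v$ for all $\tau$. The indicator $h$ is homogeneous.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] Every $v\in L$ satisfies $v\le h$ and $v(0)=0$.
\item[(b)] For every $z\in\mathbb{C}$ there is $v\in L$ with $v(z)=h(z)$.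
\item[(c)] For every compact set $E$, $\limsup_{t\to\infty}\sup_E(u_t-h)\le0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $u_{t_j}\to v$. A subsequence converges almost everywhere, and $\limsup_ju_{t_j}(z)\le h(z)$ by the definition of $h$, so $v\le h$ almost everywhere. Then $v(z)$ is at most the mean of $h$ over $B(z,\delta)$, which tends to $h(z)$ as $\delta\to0$. By (H2), $v(0)\ge\limsup_ju_{t_j}(0)=0=h(0)$.

(b) Choose $t_j\to\infty$ with $u_{t_j}(z)\to h(z)$, and pass to a subsequence with $u_{t_j}\to v\in L$. By (H2), $v(z)\ge h(z)$, and (a) gives equality.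

(c) Every sequence $t_j\to\infty$ has a subsequence with $u_{t_j}\to v\in L$, along which $\limsup_j\sup_E(u_{t_j}-h)\le\sup_E(v-h)\le0$ by (H2) and (a).
\end{proof}

\begin{remark}\label{rem:upper}
Let $C_0=\max_{|z|=1}|h(z)|$. Convexity and homogeneity give $h(z)\le h(z')+h(z-z')$, so $h$ is Lipschitz with constant $C_0$. By Cauchy's estimate and part (c) with $E=\{|z|\le2\}$ and $t=|\lambda|$, we get $\ln|f'(\lambda)|\le\max_{|\zeta-\lambda|=1}\ln|f(\zeta)|\le h(\lambda)+C_0+\varepsilon|\lambda|$ for large $|\lambda|$.
\end{remark}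

\begin{proposition}\label{prop:reg}
The function $f$ has regular growth if and only if $L=\{h\}$.
\end{proposition}

\begin{proof}
Suppose that $f$ has regular growth, and let $\mathcal{I}$ be the union of the discs that cover the exceptional set. Fix $0<r<R$. By Lemma~\ref{lem:C0} the area of $\mathcal{I}\cap\{|\lambda|\le Rt\}$ is at most $\pi(\sum r_j)^2=o(t^2)$, the sum running over the discs that meet $\{|\lambda|\le Rt\}$. So the area of $t^{-1}\mathcal{I}\cap\{|z|\le R\}$ tends to $0$, while $u_t-h\to0$ uniformly on $\{r\le|z|\le R\}\setminus t^{-1}\mathcal{I}$. Thus $u_t\to h$ in measure on the annulus, and every $v\in L$ equals $h$ almost everywhere, hence everywhere by taking means over small discs.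

Suppose now that $L=\{h\}$, so $u_t\to h$ in $L^1_{\mathrm{loc}}$ as $t\to\infty$. The upper bound comes from Lemma~\ref{lem:basic}(c). The difficulty is the lower bound: convergence in $L^1$ gives an exceptional set of small area, and we need one with a small sum of radii. Let $D=\{1\le|z|\le2\}$.

\emph{Claim. Given $\varepsilon,\delta>0$, for all large $t$ the set $\{z\in D:u_t(z)<h(z)-\varepsilon\}$ is covered by discs with centers in $D$ and sum of radii at most $\delta$.}

Take $\chi\in C_c^\infty(B(0,4))$ with $0\le\chi\le1$ and $\chi=1$ on $B(0,3)$. Put $\nu_t=\chi\mu_t$, $\nu=\chi\mu_h$, $p_t=p_{\nu_t}$, $p=p_\nu$. Then $\int\psi\,d\nu_t\to\int\psi\,d\nu$ for every continuous $\psi$, and the masses of $\nu_t$ and $\nu$ are at most some $M>0$ for large $t$. If $k$ is a locally Lipschitz function on $\mathbb{C}$, the functions $z\mapsto\int k(z-\zeta)\,d(\nu_t-\nu)(\zeta)$ are equicontinuous on $|z|\le2$ and tend to $0$ pointwise, so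
\begin{equation}\label{eq:kernel}
\sup_{|z|\le2}\Bigl|\int k(z-\zeta)\,d(\nu_t-\nu)(\zeta)\Bigr|\to0 .
\end{equation}
In $B(0,3)$ we have $u_t-h=(p_t-p)+H_t$ with $H_t$ harmonic. Let $\phi\ge0$ be a smooth radial function supported in $B(0,\frac12)$ with $\int\phi\,dA=1$, where $dA$ is area measure. For $|z|\le2$ the mean value property gives
\[
H_t(z)=(H_t*\phi)(z)=((u_t-h)*\phi)(z)-\int(\ln|\cdot|*\phi)(z-\zeta)\,d(\nu_t-\nu)(\zeta),
\]
and both terms tend to $0$ uniformly, by $L^1$-convergence and by \eqref{eq:kernel}.

To bound $p_t-p$ from below we truncate the kernel. For $\eta>0$ let $p_t^\eta,p^\eta$ be the potentials of $\nu_t,\nu$ with the Lipschitz kernel $\max(\ln|z-\zeta|,\ln\eta)$. By \eqref{eq:kernel}, $p_t^\eta\to p^\eta$ uniformly on $|z|\le2$. By Fubini's theorem,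
\[
p_t^\eta(z)-p_t(z)=\int\Bigl(\ln\frac{\eta}{|z-\zeta|}\Bigr)^{+}d\nu_t(\zeta)=\int_0^\eta\nu_t(B(z,s))\frac{ds}s ,
\]
and $p\le p^\eta$. Hence
\[
u_t(z)-h(z)\ge H_t(z)+\bigl(p_t^\eta(z)-p^\eta(z)\bigr)-\int_0^\eta\nu_t(B(z,s))\frac{ds}s .
\]
Take $\kappa=5M/\delta$ and $\eta=\varepsilon/(3\kappa)$, and let $t$ be so large that the first two terms are at least $-\varepsilon/3$ each on $D$. If $\nu_t(B(z,s))\le\kappa s$ for all $s\le\eta$, the integral is at most $\kappa\eta=\varepsilon/3$, and $u_t(z)\ge h(z)-\varepsilon$. Every other $z\in D$ is the center of a disc $B(z,s_z)$ with $s_z\le\eta$ and $\nu_t(B(z,s_z))>\kappa s_z$. By Vitali's covering lemma, a family of discs with bounded radii contains disjoint discs $B(z_j,s_j)$ such that the discs $B(z_j,5s_j)$ cover the union of the family. By disjointness $\sum5s_j\le5M/\kappa=\delta$. This proves the claim.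

Choose integers $m_1<m_2<\cdots$ such that for $t=2^m$, $m\ge m_j$, the claim holds with $\varepsilon=\delta=1/j$ and $\sup_D(u_t-h)\le1/j$. Put $\varepsilon_m=1/j$ for $m_j\le m<m_{j+1}$. For each $m\ge m_1$ multiply the discs of the claim by $2^m$. Their centers have modulus at least $2^m$ and their radii have sum at most $\varepsilon_m2^m$. Since $\varepsilon_m\to0$, we have $\sum_{2^m<r}\varepsilon_m2^m=o(r)$, so the union of all these discs is a $C^0$-set. Outside it, $|\ln|f(\lambda)|-h(\lambda)|\le\varepsilon_m2^m\le\varepsilon_m|\lambda|$ for $2^m\le|\lambda|\le2^{m+1}$, $m\ge m_1$.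
\end{proof}

\section{Limit functions under the derivative condition}\label{sec:touch}

From now on $f$ satisfies \eqref{eq:der}. This condition concerns single points, while $L^1_{\mathrm{loc}}$-limits see only averages. The submean inequality for $f(\lambda)/(\lambda-\lambda_k)$ converts one into the other. The next lemma is the only place where \eqref{eq:der} is used.

\begin{lemma}\label{lem:touch}
Let $u_{t_j}\to v\in L$ and $\lambda_{k_j}/t_j\to z\ne0$. Then $v(z)=h(z)$. Consequently $v=h$ on $\operatorname{supp}\mu_v$ for every $v\in L$.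
\end{lemma}

\begin{proof}
The function $\ln|f(\lambda)/(\lambda-\lambda_k)|$ is subharmonic with value $\ln|f'(\lambda_k)|$ at $\lambda_k$, and the mean of $\ln|\lambda-\lambda_k|$ over $B(\lambda_k,R)$ is $2R^{-2}\int_0^Rs\ln s\,ds=\ln R-\frac12$. Fix $\varepsilon,\delta>0$, take $k=k_j$, $t=t_j$, $R=\delta t$, and put $z_j=\lambda_{k_j}/t_j$. Since $z\ne0$, we have $k_j\to\infty$, so \eqref{eq:der} applies for large $j$. Dividing the submean inequality by $t_j$, we get
\[
\frac1{\pi\delta^2}\int_{B(z_j,\delta)}u_{t_j}\,dA\ \ge\ h(z_j)-\varepsilon|z_j|+\frac{\ln(\delta t_j)-\frac12}{t_j}.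
\]
As $j\to\infty$ the left side tends to the mean of $v$ over $B(z,\delta)$, because $u_{t_j}\to v$ in $L^1_{\mathrm{loc}}$ and the area of the symmetric difference of the two discs tends to $0$. Letting $\varepsilon\to0$ and then $\delta\to0$ gives $v(z)\ge h(z)$, and equality follows from Lemma~\ref{lem:basic}(a).

Let $z\in\operatorname{supp}\mu_v$, $z\ne0$. Every disc about $z$ has positive $\mu_v$-measure, so by weak convergence it has positive $\mu_{t_j}$-measure, and contains a point $\lambda_k/t_j$, for all large $j$. Thus the point $\lambda_{k_j}/t_j$ nearest to $z$ tends to $z$, and $v(z)=h(z)$. Finally $v(0)=0=h(0)$.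
\end{proof}

For $v\in L$ define the \emph{deficit} $w=h-v\ge0$ and the contact set $Z=\{w=0\}$. By Lemmas~\ref{lem:basic} and~\ref{lem:touch}, $Z\supset\operatorname{supp}\mu_v\cup\{0\}$. The energy of Section~\ref{sec:energy} involves $\nabla w$ and has to be continuous on $L$, so we need regularity that is uniform over $L$.

\begin{lemma}\label{lem:lip}
Let $v\in L$. The deficit $w$ is continuous and subharmonic, $0\le\mu_v\le\mu_h$, and $\mu_w=\mu_h$ on the open set $\{w>0\}$. The function $v$ is Lipschitz on $\mathbb{C}$ with constant $132C_0$, where $C_0$ is the Lipschitz constant of $h$ from Remark~\ref{rem:upper}.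
\end{lemma}

\begin{proof}
\emph{Continuity.} Off $\operatorname{supp}\mu_v$ the function $v$ is harmonic. Let $z_0\in\operatorname{supp}\mu_v$ and let $\nu$ be the restriction of $\mu_v$ to $B(z_0,1)$, so that $v=p_\nu+H$ in $B(z_0,1)$ with $H$ harmonic. On $\operatorname{supp}\nu\cap B(z_0,1)$ we have $p_\nu=h-H$, which is continuous at $z_0$. The continuity principle \cite[Theorem~3.1.3]{Ran} states that if $z_0\in\operatorname{supp}\nu$ and the restriction of $p_\nu$ to $\operatorname{supp}\nu$ is continuous at $z_0$, then $p_\nu$ is continuous at $z_0$. So $v$ and $w$ are continuous.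

\emph{Subharmonicity.} A continuous function is subharmonic if at each point its value is at most its means over all small circles about that point. Off $\operatorname{supp}\mu_v$ this holds for $w$ because $h$ is subharmonic and $v$ is harmonic. On $\operatorname{supp}\mu_v$ it holds because $w=0$ there and $w\ge0$ everywhere. Hence $\mu_h-\mu_v=\mu_w\ge0$. The set $\{w>0\}$ does not meet $\operatorname{supp}\mu_v$, so $\mu_w=\mu_h$ on it.

\emph{Lipschitz bound.} The idea is that $w$ grows at most linearly away from $Z$, and $v$ is harmonic off $Z$. Let $z_1\in Z$. Over the circle of radius $r$ about $z_1$, the mean of $v$ is at least $v(z_1)=h(z_1)$ and the mean of $h$ is at most $h(z_1)+C_0r$. So the mean of $w$ over this circle is at most $C_0r$, and its mean over $B(z_1,R)$ is at most $C_0R$. Now let $z_0\notin Z$, let $z_1$ be a point of the closed set $Z$ nearest to $z_0$, and let $\delta=|z_0-z_1|$. For $z\in B(z_0,\delta/2)$ we have $B(z,\delta/2)\subset B(z_1,2\delta)$, and the ratio of the areas is $16$. Since $w\ge0$ is subharmonic, $w(z)\le16\cdot2C_0\delta$.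 Therefore $|v-h(z_0)|\le32C_0\delta+C_0\delta/2\le33C_0\delta$ on $B(z_0,\delta/2)$, where $v$ is harmonic. The estimate $|\nabla H(z_0)|\le\frac2R\sup_{B(z_0,R)}|H|$ for harmonic $H$ gives $|\nabla v(z_0)|\le132C_0$.

Take two points $z,z'$. If the segment $[z,z']$ misses $Z$, integrate the gradient along it. Otherwise let $z_1,z_2$ be its first and last points in $Z$. On $[z,z_1]$ and $[z_2,z']$ the gradient bound and the continuity of $v$ apply, and $|v(z_1)-v(z_2)|=|h(z_1)-h(z_2)|\le C_0|z_1-z_2|$.
\end{proof}

\section{Homogeneous limit functions}\label{sec:hom}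

\subsection{Logarithmic coordinates}
Let $u$ be locally Lipschitz with $\Delta u$ a difference of two positive locally finite measures. Then
\begin{equation}\label{eq:green}
\int\psi\,d(\Delta u)=-\int\nabla u\cdot\nabla\psi\,dA
\end{equation}
for every Lipschitz $\psi$ with compact support. For smooth $\psi$ this is the definition of $\Delta u$. In general, mollifications of $\psi$ converge uniformly and their gradients converge in $L^1$, while $\nabla u$ is locally bounded. The map $z=e^{s+i\theta}$ identifies $\mathbb{C}\setminus\{0\}$ with the cylinder $\mathbb{R}\times\mathbb{T}$, $\mathbb{T}=\mathbb{R}/2\pi\mathbb{Z}$. It is conformal, so $\nabla u\cdot\nabla\psi\,dA=(u_s\psi_s+u_\theta\psi_\theta)\,ds\,d\theta$. Dilation by $e^\tau$ becomes translation in $s$.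

Let $v$ be homogeneous, Lipschitz and subharmonic, and write $v(\theta)$ for $v(e^{i\theta})$, so that $v(e^{s+i\theta})=e^sv(\theta)$. For $\psi=\psi_1(s)\psi_2(\theta)$, formula \eqref{eq:green} and an integration by parts in $s$ give
\[
\int\psi\,d(\Delta v)=\int e^s\psi_1(s)\,ds\cdot\int_{\mathbb{T}}(v\psi_2-v'\psi_2')\,d\theta .
\]
Hence the distribution $m_v=v''+v$ on $\mathbb{T}$ is a finite positive measure, $\Delta v=e^s\,ds\otimes m_v$ on the cylinder, and
\begin{equation}\label{eq:mv}
\int_{\mathbb{T}}\psi_2\,dm_v=\int_{\mathbb{T}}(v\psi_2-v'\psi_2')\,d\theta\qquad\text{for Lipschitz }\psi_2 .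
\end{equation}
Taking $\psi_2=e^{i\theta}$ and $\psi_2=1$, we obtain
\begin{equation}\label{eq:balance}
\int_{\mathbb{T}}e^{i\theta}\,dm_v=0,\qquad m_v(\mathbb{T})=\int_{\mathbb{T}}v\,d\theta .
\end{equation}
On an open arc where $m_v=0$, the equation $v''+v=0$ gives $v(\theta)=\operatorname{Re}(ae^{i\theta})$ for some $a\in\mathbb{C}$, so $v$ agrees with the real-linear function $\operatorname{Re}(az)$ on the closed sector over this arc. All of this applies to $h$ and to homogeneous $v\in L$. For the latter, Lemmas~\ref{lem:touch} and~\ref{lem:lip} say that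
\begin{equation}\label{eq:homtouch}
m_v\le m_h,\qquad v=h\ \text{ on }\operatorname{supp}m_v .
\end{equation}

\subsection{Classification}

\begin{proposition}\label{prop:hom}
Let $v\in L$ be homogeneous.
\begin{itemize}
\item[(a)] If $h>0$ on the unit circle, then $v=h$ or $v(z)=\operatorname{Re}(az)$ with $a\in K$.
\item[(b)] If $h=\sigma|y|$ with $\sigma>0$, $y=\operatorname{Im}z$, then $v=\alpha y^++\beta y^-$ with $\alpha,\beta\le\sigma$ and $\alpha+\beta\ge0$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) If $m_v=0$, then $v=\operatorname{Re}(az)$ on $\mathbb{C}$, and $a\in K$ since $v\le h$. Let $m_v\ne0$ and $\Sigma=\operatorname{supp}m_v$. We have $v=h$ on $\Sigma$, and we show that $v=h$ on every complementary arc $(\theta_1,\theta_2)$ of $\Sigma$. Its endpoints lie in $\Sigma$, and $v$ is real-linear on the closed sector over it.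

If the arc had length greater than $\pi$, then $\Sigma$ would lie in an open half-circle centered at some $\theta_0$, and $\int\cos(\theta-\theta_0)\,dm_v>0$ would contradict \eqref{eq:balance}.

If the arc had length $\pi$, linearity would give $0=v(\theta_1)+v(\theta_1+\pi)=h(\theta_1)+h(\theta_1+\pi)$, which contradicts $h>0$.

So the arc has length less than $\pi$, and every $z$ in the sector has the form $z=b_1e^{i\theta_1}+b_2e^{i\theta_2}$ with $b_1,b_2\ge0$. By convexity and homogeneity of $h$ and linearity of $v$,
\[
h(z)\le b_1h(\theta_1)+b_2h(\theta_2)=b_1v(\theta_1)+b_2v(\theta_2)=v(z)\le h(z).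
\]

(b) Here $h(\theta)=\sigma|\sin\theta|$, whose derivative jumps by $2\sigma$ at $0$ and at $\pi$, so $m_h=2\sigma(\delta_0+\delta_\pi)$. By \eqref{eq:homtouch}, $m_v=c_0\delta_0+c_\pi\delta_\pi$ with $c_0,c_\pi\ge0$, and \eqref{eq:balance} gives $c_0=c_\pi$. If $c_0>0$, then $v=h=0$ at $\theta=0,\pi$ by \eqref{eq:homtouch}. If $c_0=0$, then $v$ is real-linear with $v(z)\le h(z)=0$ at $z=\pm1$, so again $v$ vanishes on the real axis. In both cases $v$ is real-linear on each closed half-plane and vanishes on $\mathbb{R}$, so $v=\alpha y^++\beta y^-$. From $v\le h$ we get $\alpha,\beta\le\sigma$. The jump of $v'(\theta)$ at $\theta=0$ is $\alpha+\beta=c_0\ge0$.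
\end{proof}

The two parts differ only at arcs of length $\pi$. In (a) such arcs are impossible, and in (b) they carry the free parameters $\alpha$ and $\beta$.

\section{An energy that decreases under dilation}\label{sec:energy}

Nothing so far forces the elements of $L$ to be homogeneous. We regard $s=\ln|z|$ as time and show that the deficit obeys an equation with friction, whose equilibria are the homogeneous functions.

\subsection{The equation for the deficit}
Let $v\in L$ and write $w(e^{s+i\theta})=e^s\omega(s,\theta)$. By Lemma~\ref{lem:lip}, $w$ is Lipschitz with constant $133C_0$, and $w(0)=0$. Since $\omega_s=\partial_rw-\omega$ and $\omega_\theta=r^{-1}\partial_\theta w$ with $r=e^s$, the function $\omega\ge0$ is bounded and Lipschitz on $\mathbb{R}\times\mathbb{T}$. As $A_\tau h=h$, the function $\omega$ of $A_\tau v$ is $\omega(s+\tau,\theta)$, and $v$ is homogeneous exactly when $\omega$ does not depend on $s$.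

By Lemma~\ref{lem:lip}, $0\le e^{-s}\Delta w\le e^{-s}\Delta h=ds\otimes m_h$, with equality on the right on $\{\omega>0\}$. By the Radon--Nikodym theorem,
\[
e^{-s}\Delta w=\gamma\,ds\otimes m_h,\qquad0\le\gamma\le1,\qquad\gamma=1\ \text{ a.e.\ on }\{\omega>0\},
\]
where a.e.\ refers to $ds\otimes m_h$. Let $\zeta$ be Lipschitz with compact support in the cylinder, and apply \eqref{eq:green} to $u=w$ and $\psi=e^{-s}\zeta$. The integrand on the right is $-(\omega_s+\omega)(\zeta_s-\zeta)-\omega_\theta\zeta_\theta$, and $-\int\omega\zeta_s\,ds=\int\omega_s\zeta\,ds$. Hence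
\begin{equation}\label{eq:weak}
\iint\bigl(-\omega_s\zeta_s-\omega_\theta\zeta_\theta+2\omega_s\zeta+\omega\zeta\bigr)\,ds\,d\theta=\iint\zeta\,\gamma\,ds\,dm_h .
\end{equation}
This is the weak form of $\omega_{ss}+2\omega_s+\omega+\omega_{\theta\theta}=\gamma\,m_h$.

To see which quantity is monotone, consider a single Fourier mode in $\theta$ and a constant force $F$. The equation becomes $\xi''+2\xi'+(1-k^2)\xi=F$, and multiplying by $\xi'$ gives
\[
\frac{d}{ds}\Bigl(\tfrac12\xi'^2+\tfrac12(1-k^2)\xi^2-F\xi\Bigr)=-2\xi'^2 .
\]
In \eqref{eq:weak} the force $\gamma m_h$ is not constant in $s$. But it differs from the constant force $m_h$ only where $\omega=0$, and there $\omega_s=0$ because $\omega\ge0$ has a minimum. So the two forces do the same work. This suggests the bounded function, defined for almost every $s$,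
\[
E_v(s)=\frac12\int_{\mathbb{T}}\bigl(\omega_s^2+\omega^2-\omega_\theta^2\bigr)\,d\theta-\int_{\mathbb{T}}\omega\,dm_h .
\]

\begin{lemma}\label{lem:energy}
For $v\in L$ and $\varphi\in C_c^\infty(\mathbb{R})$,
\[
\int\varphi'(s)E_v(s)\,ds=2\iint\varphi\,\omega_s^2\,ds\,d\theta .
\]
That is, $E_v'=-2\int_{\mathbb{T}}\omega_s^2\,d\theta$ in the sense of distributions.
\end{lemma}

\begin{proof}
We would like to take $\zeta=\varphi\,\omega_s$ in \eqref{eq:weak}, but this function need not be Lipschitz. We use the symmetric difference quotient $D_\delta k(s,\theta)=(k(s+\delta,\theta)-k(s-\delta,\theta))/(2\delta)$, take $\zeta=\varphi D_\delta\omega$, and let $\delta\to0$.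

\emph{Right side.} For every $\theta$ the function $s\mapsto\omega(s,\theta)$ is Lipschitz, so $\omega_s(s,\theta)$ exists for almost every $s$. Thus $D_\delta\omega\to\omega_s$ boundedly, almost everywhere for $ds\otimes m_h$ as well as for $ds\,d\theta$. Where $\omega>0$ we have $\gamma=1$ a.e., and where $\omega=0$ and $\omega_s$ exists we have $\omega_s=0$. So $\gamma\omega_s=\omega_s$ a.e., and the right side tends to $\iint\varphi\,\omega_s\,ds\,dm_h=-\iint\varphi'\omega\,ds\,dm_h$.

\emph{Left side.} We have $\zeta_s=\varphi'D_\delta\omega+\varphi D_\delta\omega_s$ and $\zeta_\theta=\varphi D_\delta\omega_\theta$, so the integrand is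
\[
-\varphi'\omega_sD_\delta\omega-\varphi\,\omega_sD_\delta\omega_s-\varphi\,\omega_\theta D_\delta\omega_\theta+2\varphi\,\omega_sD_\delta\omega+\varphi\,\omega D_\delta\omega .
\]
The first and fourth terms converge by dominated convergence. For the others, let $k$ be a bounded measurable function on the cylinder. Shifting $s$ by $\delta$ in the term that contains $k(s-\delta,\theta)$, we get
\[
\iint\varphi\,kD_\delta k\,ds\,d\theta=\iint\frac{\varphi(s)-\varphi(s+\delta)}{2\delta}\,k(s,\theta)k(s+\delta,\theta)\,ds\,d\theta\ \to\ -\frac12\iint\varphi'k^2\,ds\,d\theta ,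
\]
because the quotient tends to $-\varphi'/2$ uniformly and translation is continuous in $L^2$ on compact sets. With $k=\omega_s,\omega_\theta,\omega$ the left side tends to
\[
\iint\Bigl(-\varphi'\omega_s^2+\tfrac12\varphi'\omega_s^2+\tfrac12\varphi'\omega_\theta^2+2\varphi\,\omega_s^2-\tfrac12\varphi'\omega^2\Bigr)\,ds\,d\theta .
\]
Equating the two limits and collecting the terms with $\varphi'$ gives the lemma.
\end{proof}

Since $E_v(s)$ is defined only for almost every $s$, we average it. Fix $\varphi_0\in C_c^\infty((0,1))$ with $\varphi_0\ge0$, $\int\varphi_0\,ds=1$, and put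
\[
\mathcal{E}(v)=\int\varphi_0(s)E_v(s)\,ds,\qquad v\in L .
\]

\begin{lemma}\label{lem:lyap}
\begin{itemize}
\item[(a)] For $v\in L$ the function $\tau\mapsto\mathcal{E}(A_\tau v)$ is nonincreasing. If it is constant on $\mathbb{R}$, then $v$ is homogeneous.
\item[(b)] $\mathcal{E}$ is continuous on $L$.
\item[(c)] If $v\in L$ is homogeneous, then $\mathcal{E}(v)=-\frac12\int_{\mathbb{T}}(h-v)\,dm_h$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $E_{A_\tau v}(s)=E_v(s+\tau)$, so $\mathcal{E}(A_\tau v)=\int\varphi_0(s-\tau)E_v(s)\,ds$. By Lemma~\ref{lem:energy} the derivative in $\tau$ is $-2\iint\varphi_0(s-\tau)\,\omega_s^2\,ds\,d\theta\le0$. If it vanishes for all $\tau$, then $\omega_s=0$ almost everywhere, and the Lipschitz function $\omega$ does not depend on $s$.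

(b) Let $v_j\to v$ in $L$. The $v_j$ vanish at $0$ and have a common Lipschitz constant, so by the Arzel\`a--Ascoli theorem $G_j=v_j-v\to0$ locally uniformly. The gradients converge as well. For $\chi\in C_c^\infty(\mathbb{C})$, $\chi\ge0$, formula \eqref{eq:green} with $u=G_j$ and $\psi=\chi G_j$ gives
\[
\int\chi|\nabla G_j|^2\,dA=-\int\chi G_j\,d(\Delta G_j)-\int G_j\,\nabla\chi\cdot\nabla G_j\,dA\ \to\ 0,
\]
because $|\Delta G_j|\le2\pi(\mu_{v_j}+\mu_v)\le4\pi\mu_h$ and $\nabla G_j$ is uniformly bounded. So on $[0,1]\times\mathbb{T}$ the functions $\omega$ converge uniformly and $\omega_s,\omega_\theta$ converge in $L^2$, and $\mathcal{E}(v_j)\to\mathcal{E}(v)$.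

(c) Now $\omega=h-v$ depends on $\theta$ only. Subtracting \eqref{eq:mv} for $v$ from \eqref{eq:mv} for $h$, with $\psi_2=\omega$, we get $\int(\omega^2-\omega'^2)\,d\theta=\int\omega\,dm_h-\int\omega\,dm_v$. The last integral is $0$ by \eqref{eq:homtouch}. Hence $E_v(s)=\frac12\int\omega\,dm_h-\int\omega\,dm_h$ for all $s$.
\end{proof}

\subsection{All limit functions are homogeneous}
Monotonicity alone does not exclude an orbit $\{A_\tau v\}$ in $L$ that descends from a homogeneous function of higher energy to one of lower energy. To exclude it we use that $L$ is the limit set of the single curve $s\mapsto u_{e^s}$, which returns near every point of $L$. The energy is not defined on this curve, so we follow the curve by nearby points of $L$ and show that, once below a suitable level, they stay below it.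

\begin{proposition}\label{prop:allhom}
Suppose that $\mathcal{E}$ takes only finitely many values on the homogeneous elements of $L$. Then $\mathcal{E}$ is constant on $L$, and every element of $L$ is homogeneous.
\end{proposition}

\begin{proof}
Suppose that $\min_L\mathcal{E}<\max_L\mathcal{E}$. By the finiteness hypothesis there is a level $e_0$ strictly between these numbers that is not the energy of any homogeneous element.

\emph{Step 1. There are $T,\eta>0$ such that $v\in L$ and $\mathcal{E}(v)\le e_0$ imply $\mathcal{E}(A_Tv)\le e_0-\eta$.} Otherwise for each integer $j\ge1$ there is $v_j\in L$ with $\mathcal{E}(v_j)\le e_0$ and $\mathcal{E}(A_jv_j)>e_0-1/j$. By monotonicity $\mathcal{E}(A_\tau A_{j/2}v_j)\in(e_0-1/j,e_0]$ for $|\tau|\le j/2$. Let $v^*\in L$ be the limit of a subsequence of $A_{j/2}v_j$. By continuity of $A_\tau$ and $\mathcal{E}$ we get $\mathcal{E}(A_\tau v^*)=e_0$ for all $\tau\in\mathbb{R}$. So $v^*$ is homogeneous with energy $e_0$, contrary to the choice of $e_0$.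

\emph{Step 2. Following the curve.} Let $U(s)=u_{e^s}$ for $s\ge0$, so that $A_\tau U(s)=U(s+\tau)$, and let $V(s)\in L$ be a point of $L$ nearest to $U(s)$. Then $d(U(s),V(s))\to0$ as $s\to\infty$. Since $A_T$ is uniformly continuous on the compact set $X$,
\[
d(V(s+T),A_TV(s))\le d(V(s+T),U(s+T))+d(A_TU(s),A_TV(s))\to0 .
\]
As $\mathcal{E}$ is uniformly continuous on $L$, there is $s_0$ with $|\mathcal{E}(V(s+T))-\mathcal{E}(A_TV(s))|\le\eta$ for $s\ge s_0$. By Step~1, for $s\ge s_0$ the inequality $\mathcal{E}(V(s))\le e_0$ implies $\mathcal{E}(V(s+T))\le e_0$. A minimizer of $\mathcal{E}$ is a limit of $U(s)$, hence of $V(s)$, along some sequence $s\to\infty$, so there is $s_1\ge s_0$ with $\mathcal{E}(V(s_1))\le e_0$. By induction $\mathcal{E}(V(s_1+kT))\le e_0$ for all integers $k\ge0$.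

\emph{Step 3. The maximizer.} Let $v_{\max}=\lim_jU(s_j')$, $s_j'\to\infty$, be a maximizer of $\mathcal{E}$. Write $s_j'=s_1+k_jT+\tau_j$ with integers $k_j$ and $\tau_j\in[0,T)$. Along a subsequence $\tau_j\to\tau\in[0,T]$ and $V(s_1+k_jT)\to v'\in L$. Then $\mathcal{E}(v')\le e_0$ and $U(s_1+k_jT)\to v'$. We have
\[
U(s_j')=A_{\tau_j}\bigl(U(s_1+k_jT)-v'\bigr)+A_{\tau_j}v' .
\]
The first term tends to $0$ in $L^1_{\mathrm{loc}}$ by the norm identity for $A_\tau$, and the second tends to $A_\tau v'$ locally uniformly because $v'$ is continuous. So $v_{\max}=A_\tau v'$ with $\tau\ge0$, and $\mathcal{E}(v_{\max})\le\mathcal{E}(v')\le e_0<\max_L\mathcal{E}$, a contradiction.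

Thus $\mathcal{E}$ is constant on $L$. Since $L$ is invariant, $\tau\mapsto\mathcal{E}(A_\tau v)$ is constant for every $v\in L$, and Lemma~\ref{lem:lyap}(a) finishes the proof.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Part (C) was proved in Section~\ref{sub:norm}. We prove (A) and (B), from which the last sentence of the theorem follows.

\subsection{Part (A): the diagram is a point}
If $K=\{a\}$, then $h=\operatorname{Re}(az)$ is harmonic. For $v\in L$ the subharmonic function $v-h\le0$ attains its maximum $0$ at the origin, so $v=h$. Thus $L=\{h\}$, and Proposition~\ref{prop:reg} applies. Condition \eqref{eq:der} is not needed in this case.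

\subsection{Part (A): the diagram has interior points}
After a translation of $K$ as in Section~\ref{sub:norm}, the origin is an interior point of $K$, so $h_0=\min_{|z|=1}h(z)>0$. By Proposition~\ref{prop:hom}(a) a homogeneous $v\in L$ is $h$ or is linear. By Lemma~\ref{lem:lyap}(c), the energy is $0$ in the first case. For $v=\operatorname{Re}(az)$, formula \eqref{eq:balance} applied to $h$ gives $\int v\,dm_h=\operatorname{Re}(a\int e^{i\theta}dm_h)=0$ and $m_h(\mathbb{T})\ge2\pi h_0$, so
\[
\mathcal{E}(v)=-\frac12\int_{\mathbb{T}}h\,dm_h\le-\pi h_0^2<0 ,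
\]
a value that does not depend on $a$. So $\mathcal{E}$ takes at most two values on homogeneous elements. By Proposition~\ref{prop:allhom} all elements of $L$ are homogeneous and have the same energy. Either $L=\{h\}$, and $f$ has regular growth by Proposition~\ref{prop:reg}, or
\begin{equation}\label{eq:linear}
L=\{\operatorname{Re}(az):a\in\mathcal{A}\}\quad\text{for some }\mathcal{A}\subset K .
\end{equation}

It remains to exclude \eqref{eq:linear}. Linear functions have zero Riesz measure, so the statement that $v=h$ on $\operatorname{supp}\mu_v$ is empty, and we need the first part of Lemma~\ref{lem:touch}, which applies to individual zeros. The mechanism is as follows. At scale $t$ the function $f$ behaves like $e^{az}$, and $a$ changes by $1/\lambda_k=\overline{\lambda_k}/|\lambda_k|^2$ when $t$ passes $|\lambda_k|$. Lemma~\ref{lem:touch} places the zero in a direction $\zeta$ with $\operatorname{Re}(a\zeta)=h(\zeta)$, which means that $a$ is a boundary point of $K$ with outer normal $\overline\zeta$. So every zero pushes $a$ outward, while $a$ has to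 remain bounded.

Assume \eqref{eq:linear}. Every sequence $t_j\to\infty$ has a subsequence along which $\mu_{t_j}\to0$ weakly, and $n(t)/t=\mu_t(\{|z|\le1\})$. Hence $n(r)=o(r)$. Put
\[
S(r)=f'(0)+\sum_{|\lambda_k|\le r}\frac1{\lambda_k},\qquad a(r)=\frac1{\pi r}\int_0^{2\pi}\ln|f(re^{i\theta})|\,e^{-i\theta}\,d\theta .
\]

\emph{The coefficient $a(r)$.} Let $r$ be different from all $|\lambda_k|$. Write $f(z)=G(z)\prod_{|\lambda_k|<r}(1-z/\lambda_k)$, where $G$ has no zeros in $|z|\le r$ and $G(0)=1$. The logarithmic derivative at $0$ gives $G'(0)=S(r)$. On $|z|=r$ we have $\ln|G|=\operatorname{Re}\sum_{l\ge1}c_lz^l$ with $c_1=G'(0)$, and $\ln|1-z/\lambda|=\ln(r/|\lambda|)-\operatorname{Re}\sum_{l\ge1}(\lambda/z)^l/l$ for $|\lambda|<r$. After multiplication by $e^{-i\theta}$ and integration only the terms with $l=1$ survive. They give $\pi rc_1$ and $-\pi\overline\lambda/r$. Therefore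
\[
a(r)=S(r)-\sum_{|\lambda_k|<r}\frac{\overline{\lambda_k}}{r^2},\qquad|a(r)-S(r)|\le\frac{n(r)}r .
\]

\emph{$S(t)$ follows the limit functions.} For $1\le\rho\le2$ we have $|S(t\rho)-S(t)|\le n(2t)/t\to0$. Since $\int_0^{2\pi}u_t(\rho e^{i\theta})e^{-i\theta}\,d\theta=\pi\rho\,a(t\rho)$,
\[
\int_1^2\!\!\int_0^{2\pi}u_t(\rho e^{i\theta})e^{-i\theta}\,d\theta\,d\rho=\int_1^2\pi\rho\,a(t\rho)\,d\rho=\frac{3\pi}2S(t)+o(1).
\]
The same integral for $\operatorname{Re}(az)$ in place of $u_t$ equals $\frac{3\pi}2a$, and the integral is continuous in $L^1_{\mathrm{loc}}$. Hence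
\begin{equation}\label{eq:follow}
u_{t_j}\to\operatorname{Re}(az)\quad\text{implies}\quad S(t_j)\to a .
\end{equation}
Every sequence $t_j\to\infty$ has such a subsequence with $a\in K$, so $S$ is bounded.

\emph{Each zero pushes outward.} Let $S_k=f'(0)+\sum_{l\le k}1/\lambda_l$. The difference $S(|\lambda_k|)-S_{k-1}$ is a sum of $1/\lambda_l$ over zeros of modulus $|\lambda_k|$, so it is at most $n(|\lambda_k|)/|\lambda_k|\to0$ in modulus. In particular $(S_k)$ is bounded. Any sequence of indices $k\to\infty$ has a subsequence along which $u_{|\lambda_k|}\to\operatorname{Re}(az)$ and $\lambda_k/|\lambda_k|\to\zeta$, $|\zeta|=1$. Along it $S_{k-1}\to a$ by \eqref{eq:follow}, and Lemma~\ref{lem:touch} with $t=|\lambda_k|$ gives $\operatorname{Re}(a\zeta)=h(\zeta)\ge h_0$. Hence $\liminf_k\operatorname{Re}(S_{k-1}\lambda_k)/|\lambda_k|\ge h_0$, and there is $k_0$ such that for $k\ge k_0$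
\[
|S_k|^2=|S_{k-1}|^2+\frac{2\operatorname{Re}(S_{k-1}\lambda_k)}{|\lambda_k|^2}+\frac1{|\lambda_k|^2}\ge|S_{k-1}|^2+\frac{h_0}{|\lambda_k|}.
\]
As $(S_k)$ is bounded and $h_0>0$, the series $\sum1/|\lambda_k|$ converges. So $S(t)$ has a limit $a_0$ as $t\to\infty$, and \eqref{eq:follow} gives $\mathcal{A}=\{a_0\}$. By Lemma~\ref{lem:basic}(b), $h(z)=\operatorname{Re}(a_0z)$ for all $z$, so $h(1)+h(-1)=0$, which contradicts $h_0>0$. Thus \eqref{eq:linear} is impossible, and (A) is proved.

\subsection{Part (B): the diagram is a segment}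
Choose $\varphi$ and $c$ with $e^{i\varphi}K-c=[-i\sigma,i\sigma]$, $\sigma=\ell/2$. The substitution $f(z)\mapsto e^{-cz}f(e^{i\varphi}z)$ does not change $n(r)$ and makes $h=\sigma|y|$. By Proposition~\ref{prop:hom}(b) every homogeneous $v\in L$ has the form $\alpha y^++\beta y^-$. Then $h-v=0$ at $\theta=0,\pi$, where $m_h$ is concentrated, so $\mathcal{E}(v)=0$ by Lemma~\ref{lem:lyap}(c). By Proposition~\ref{prop:allhom} every $v\in L$ is homogeneous, and so has the form stated in (B).

For $v=\alpha y^++\beta y^-$ the derivative $\partial v/\partial y$ jumps by $\alpha+\beta$ across the real axis, so $\mu_v=\frac{\alpha+\beta}{2\pi}\,dx$ on $\mathbb{R}$. This measure does not charge the circle $|z|=1$, so weak convergence passes to the closed unit disc: if $u_{t_j}\to v$, then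
\[
\frac{n(t_j)}{t_j}=\mu_{t_j}(\{|z|\le1\})\to\mu_v(\{|z|\le1\})=\frac{\alpha+\beta}\pi .
\]
Every $v\in L$ arises from some sequence $t_j\to\infty$, and every such sequence has a subsequence converging to an element of $L$. Hence $n(r)/r\to2\sigma/\pi=\ell/\pi$ if and only if $\alpha+\beta=2\sigma$ for all $v\in L$. Since $\alpha,\beta\le\sigma$, this means $\alpha=\beta=\sigma$ for all $v\in L$, that is, $L=\{h\}$. By Proposition~\ref{prop:reg} this is equivalent to regular growth, and the proof of Theorem~\ref{thm:main} is complete.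

\begin{remark}
For the function of Theorem~\ref{thm:example}, formulas \eqref{eq:rhoslow} and \eqref{eq:growth} show that $\rho(t_j)\to\rho^*$ implies $u_{t_j}(z)\to\pi\rho^*|y|$ for every $z\notin\mathbb{R}$. Hence $L=\{\alpha|y|:\pi/4\le\alpha\le\pi/2\}$, an interval of homogeneous functions of energy $0$ along which $u_t$ drifts slowly. Here $\ell/\pi=1$, and $n(r)/r=2\rho(r)$ oscillates between $\frac12$ and $1$. When $K$ has interior points such a drift away from $h$ is impossible, because the only other homogeneous candidates have energy at most $-\pi h_0^2$.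
\end{remark}

\begin{thebibliography}{9}

\bibitem{Hor}
H\"ormander, \emph{The Analysis of Linear Partial Differential Operators I}.

\bibitem{Ran}
Ransford, \emph{Potential Theory in the Complex Plane}.

\bibitem{RAF}
\emph{Representation of analytic functions},
\texttt{http://matem.anrb.ru/sites/default/files/files/vupe32/Abdulnagimov.pdf}.

\end{thebibliography}
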